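# Counting the layer orders of a folded square

## 1. Unfolding a segment drawn on a folded sheet

Fold a sheet of paper flat, draw a straight segment on the folded packet so that it marks every layer, and unfold. The segment reappears on the paper as a family of polygonal paths. We study these *lifted paths*: how many faces one of them can cross, how far it must turn, and how much room its image takes up on the segment. We first define them precisely.

**Definition (crease pattern, fold map).** The paper is a closed polygon $P\subset\mathbb R^2$; for us $P$ is a simple polygon with $s$ sides, with interior angles $\iota\in(0,2\pi)$, $\iota\ne\pi$, at its corners. A *crease pattern* is a planar straight-line graph drawn on $P$; its edges in the interior of $P$ are *creases*, and the regions into which they divide $P$ are *faces*. The pattern is *face-convex* if every face is convex. It is *isometrically flat-foldable* if there is a *fold map* $f:P\to\mathbb R^2$ that is an isometry on each face and reflects across every crease: faces sharing a crease go to mirror images across the image of that crease. Once the image of one face is fixed, $f$ is unique.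

Every pattern below is face-convex and isometrically flat-foldable. Its faces $F_1,\dots,F_n$ are closed convex polygons; write $f_i=f(F_i)$ and $f_i^\circ$ for the interior of $f_i$. The map $f$ is continuous, because the faces around a point of $P$ follow one another across edges through that point, and neighbors agree on their common edge. Two faces that share a crease $c$ have images on the *same* side of $f(c)$.

**Sides and vertices.** The set $F_i\cap F_j$ ($i\neq j$) is convex with empty interior, so it is empty, a point, or a segment. A *side* of $F_i$ is a segment of positive length of the form $F_i\cap F_j$, or $F_i\cap(\text{a side of }P)$. If $F_i\cap F_j$ consists of several collinear edges of the graph, we treat it as one crease. *Vertices* are the endpoints of sides and the corners of $P$. We need three facts.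

First, let $q$ be in the relative interior of a side $F_i\cap F_j$. A line separating the two convex sets must contain the segment $F_i\cap F_j$, so the faces lie on opposite sides of it. Each contains the triangle spanned by the segment and one of its own interior points, so together they cover a neighborhood of $q$. Hence $q$ is interior to $P$ and lies in no third face.

Second, let $q$ be in the relative interior of $F_i\cap(\text{side of }P)$. Near $q$ the paper is a half disc, which $F_i$ covers by the same triangle argument. So $q$ lies in no other face.

Third, $\partial F_i$ is the union of the sides of $F_i$. Indeed a point of $\partial F_i$ lies on $\partial P$ or is a limit of points of other faces, hence lies in another face. So $\partial F_i$ is covered by finitely many sets that are segments or single points. The segments cover all but finitely many points, and their union is closed, so they cover everything.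

Consequently corners of faces are vertices, and every non-vertex point of $\partial F_i$ lies in the relative interior of exactly one side, of exactly one of the two kinds.

**Lemma 1 (lifted paths).** Let $\sigma$ be an open segment whose line contains no image of a vertex. Then $f^{-1}(\sigma)$ is a finite disjoint union of simple polygonal arcs and simple closed polygons. For each face $F$, the set $F\cap f^{-1}(\sigma)$ is empty or one segment. Consecutive segments of a component lie in faces sharing a crease and meet at a non-vertex point of it. Each end of a component lies on $\partial P$ or is a missing end lying over an endpoint of $\sigma$. Apart from its ends, a component lies in the interior of $P$.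

*Proof.* The line of $\sigma$ avoids the corners of $f(F)$. So it misses $f(F)$ or crosses it in a chord that runs through the interior and has its ends in relative interiors of sides. Intersecting a closed chord with an open segment of the same line gives the empty set or a segment of positive length. So $F\cap f^{-1}(\sigma)$ is empty or one segment, with relative interior in the interior of $F$. An end of this segment that is not a missing end over an endpoint of $\sigma$ is a non-vertex point of $\partial F$. It either lies on $\partial P$, in no other face, or lies on a crease shared with exactly one face $F'$. In the latter case the images of $F$ and $F'$ lie on the same side of the image of the crease, and $\sigma$ crosses that image, so the point is also an end of the segment in $F'$. Thus segments are glued end to end, at most one at each end and one segment per face. Different segments meet nowhere else, since a common point would lie on the boundary of both faces and is not a vertex. $\square$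

A component *meets* a face $G$ if it contains a segment in $G$. It is *complete* if it is compact: a closed polygon, or an arc with both ends on $\partial P$.

**Example 1 (a path around a corner).** Let $P=[0,1]^2$ with one crease on $x+y=1$. Let $f$ be the identity below the crease and $(x,y)\mapsto(1-y,1-x)$ above it. Take $\sigma$ on the line $y=t$, $0<t<1$, long enough to cross the image. The images of the vertices are $(0,0),(1,0),(0,1)$, so the line is allowed. In the lower face the preimage is $\{y=t,\ 0\le x\le1-t\}$. In the upper face it is given by $1-x=t$, that is $\{x=1-t,\ t\le y\le1\}$. The lifted path runs from $(0,t)$ right to $(1-t,t)$ and then up to $(1-t,1)$. It turns around the corner $(0,1)$ and has length $2(1-t)$, which is as small as we like.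

**Example 2 (a closed path).** Let $P=[-1,1]^2$ with creases along both coordinate axes and $f(x,y)=(|x|,|y|)$. The segment of $x+y=\frac12$ with $-1<x<1$ lifts to the diamond $|x|+|y|=\frac12$, a closed polygon meeting four faces.

Lifted paths will bound the number of ways in which the layers of a flat folding can be stacked. We now set up that count.

## 2. Layer orders and the statements to be proved

The pattern is *assigned* if every crease carries a mountain/valley label, and *unassigned* otherwise. Faces $F_i,F_j$ *overlap* if $f_i^\circ\cap f_j^\circ\ne\emptyset$.

**Definition (layer order).** A *layer order* assigns to each overlapping pair a value $\Lambda_{ij}\in\{+1,-1\}$ ($F_i$ above or below $F_j$), with $\Lambda_{ji}=-\Lambda_{ij}$. It is *valid* (a valid folded state) if: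

* (a) *Transitivity*: for any three faces whose images share a common interior point, the relation given by $\Lambda$ has no cycle.
* (b) *Crease assignment*: for $F_i,F_j$ sharing a crease, $\Lambda_{ij}$ is consistent with the label of that crease, given the orientation (face up or down) of $F_i$. If the pattern is unassigned, any labelling is allowed, and each resulting valid layer order is counted.
* (c) *Taco-tortilla*: if $F_i,F_j$ share a crease $c$ and the interior of the image of a third face $F_k$ meets the relative interior of $f(c)$, then $\Lambda_{ik}=\Lambda_{jk}$.
* (d) *Taco-taco*: if $F_i,F_j$ share a crease $c$, $F_k,F_l$ share a crease $c'$, and $f(c),f(c')$ overlap in a segment of positive length, then $\{F_i,F_j\}$ and $\{F_k,F_l\}$ do not interleave in the stacking order there: one pair lies entirely between the two members of the other, or the two pairs are separated.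

Let $N$ be the number of valid layer orders. Faces sharing a crease overlap, so a layer order determines the labels. The upper bounds below use only (a) and (c), hence hold for assigned and unassigned patterns alike. Condition (c) for the edges of the graph implies (c) for creases in our sense (unions of collinear edges), because an open set meeting the relative interior of the union meets the relative interior of one of the edges.

**Example 3 (equal panels, unassigned).** Take the strip $[0,3]\times[0,1]$ with creases $x=1$ and $x=2$. All three images are the same unit square. The crease images lie on its boundary, so (c) is empty. They lie on opposite edges, so (d) is empty too. Only (a) remains, and $N=3!=6$. With four unit panels, (a) leaves $4!=24$ orders. The first and third creases have the same image, so $\{F_1,F_2\}$ and $\{F_3,F_4\}$ must not interleave. The interleaved orders number $2\cdot2\cdot2=8$: choose which pair is on top, then the order inside each pair. The middle crease has its image on the opposite edge and shares it with no other crease. So $N=16$.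

**Example 4 (unequal panels, unassigned).** Take $[0,4]\times[0,1]$ with creases $x=2$ and $x=3$. In the $x$-coordinate the images are $[0,2],[1,2],[1,2]$. The crease $x=3$ goes to $x=1$, inside the image of $F_1$, so (c) forces $\Lambda_{21}=\Lambda_{31}$. The crease $x=2$ goes to $x=2$, which meets no interior. So $F_2,F_3$ are both above or both below $F_1$, in either mutual order. All four choices satisfy (a), (d) is empty, and $N=4$.

If all $n$ images share a common interior point, then (a) says that $\Lambda$ is a tournament without 3-cycles, that is, a linear order. So $N\le n!\le2^{n\log_2n}$. To get more, many pairs must overlap without many triples overlapping.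

The paper at https://erikdemaine.org/papers/FlatFolder_OSME2024/paper.pdf is the source of the problem. The following results are known.

* (i) A pattern with $n$ faces, even unassigned, has at most $2^{O(n^2)}$ valid folded states.
* (ii) There are assigned patterns on square paper with $n$ faces having $n^{\Omega(n)}=2^{\Omega(n\log n)}$ valid folded states.
* (iii) There are assigned patterns on convex paper with $2^{\Omega(n^2)}$ valid folded states: for each integer $k\ge1$ the paper is a rectangle of height $1$ and width $2k(k+2)-1$, with $n=4k$ faces and exactly $2^{k^2}$ valid folded states.

The conjecture says that $2^{\Omega(n^2)}$ cannot be reached from a square: there is no infinite family of patterns on square paper, with $n\to\infty$ faces, assigned or unassigned, whose number of valid folded states is $2^{\Omega(n^2)}$. It is true, and the following two theorems say more.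

**Theorem A.** Let $P$ be a fixed simple polygon, not necessarily convex. For every $c>0$ there is $n_0(c,P)$ such that every face-convex, isometrically flat-foldable pattern on $P$ with $n\ge n_0$ faces has $N<2^{cn^2}$. In particular (with $P$ a square) the conjecture holds.

**Theorem B.** For every $c>0$ there are $n_0,\epsilon_0>0$ such that a face-convex, isometrically flat-foldable pattern with $n\ge n_0$ faces on a $\rho\times1$ rectangle ($\rho\ge1$) with $N\ge2^{cn^2}$ has $\rho\ge\epsilon_0n^2$. The order $n^2$ is optimal by (iii). Consequently, if $S(n,\rho)$ is the maximum of $N$ over patterns with at most $n$ faces on rectangles of aspect ratio at most $\rho$, and $\rho_n\ge1$, then $\log S(n,\rho_n)=o(n^2)$ if and only if $\rho_n=o(n^2)$.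

**The angle parameter $\eta_P$.** Consider the finitely many numbers $\tau=\sum_j(\pi-\iota_j)$, summed over a possibly empty set of cyclically consecutive corners of $P$. Let $\eta_P\in(0,\frac\pi2]$ be the minimum of $\frac\pi2$ and the nonzero values of $|\tau-\pi|$. For every rectangle $\tau\in\frac\pi2\mathbb Z$, so $\eta_P=\frac\pi2$ whatever the aspect ratio. Unless something else is stated, all constants, and all bounds implied by "$n$ large", depend only on $c$, $s$, $\eta_P$.

## 3. Taco-tortilla classes

Condition (c) ties signs together. We group tied signs, so that each group is one free bit at most.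

**Definition (classes).** On ordered overlapping pairs let $\sim$ be the equivalence relation generated by $(i,k)\sim(j,k)$ and $(k,i)\sim(k,j)$ whenever $F_i,F_j$ share a crease $c$ and $k\ne i,j$ satisfies $f_k^\circ\cap\operatorname{relint}f(c)\ne\emptyset$.

In this situation $F_k$ does overlap both $F_i$ and $F_j$: near a point of $\operatorname{relint}f(c)$ each of $f_i,f_j$ contains a half disc. By (c), every valid $\Lambda$ is constant on equivalence classes. Assume $N\ge1$. Then no equivalence class contains both $(i,k)$ and $(k,i)$, so reversing pairs matches the equivalence classes in couples. Choose one from each couple; call the chosen ones *classes*, and let $\mathcal K$ be their set. Each unordered overlapping pair $\{i,j\}$ *belongs to* exactly one class. Let $|\kappa|$ be the number of unordered pairs belonging to $\kappa$, so $\sum_\kappa|\kappa|\le n^2/2$. A valid layer order is determined by its signs on $\mathcal K$; in particular $N\le2^{|\mathcal K|}\le2^{n^2/2}$.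

In Example 4 there are two classes, one with the pairs $\{1,2\},\{1,3\}$ and one with $\{2,3\}$, and all four sign vectors occur. In the three-panel case of Example 3 there are three singleton classes, and six of the eight sign vectors occur.

**A count of sides.** Join two faces by an edge if they share a side, and join a face to each side of $P$ it borders. Placing the vertices for the sides of $P$ in thin strips outside $P$, we get a planar graph on $n+s$ vertices. It is simple, because two faces share at most one side. So it has at most $3(n+s)-6$ edges, and
$$\sum_i(\#\text{ sides of }F_i)\le6(n+s)\le6(1+s)n.\tag{1}$$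

## 4. Crossing strips: what area and transitivity leave open

A natural first hope is that many free bits need many crossing pairs with few common triples, and that a square has no room for so many crossings. This fails. In the plane take the horizontal rectangles $H_i=[0,1]\times[\frac{i-1}k,\frac{i-1}k+\frac1{2k}]$ and the vertical rectangles obtained by exchanging the coordinates, $1\le i\le k$. Every horizontal one overlaps every vertical one. No two horizontal ones overlap and no two vertical ones do, so no three have a common interior point, and (a) says nothing about the $k^2$ crossings. Their total area is $2k\cdot\frac1{2k}=1$, the area of the unit square. So transitivity and area alone do not exclude $k^2$ free pairs. What has been ignored is what lies across the long sides of the rectangles. Such a side is a crease or lies on the edge of the paper, and at a crease (c) speaks.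

So follow the paper across those creases. If there are $\Omega(n^2)$ free classes among at most $n^2/2$ pairs, most of these classes have at most a constant number $M$ of pairs. Suppose $F_a,F_b$ form a pair of such a class, and $\sigma\subset f_b^\circ$ is a segment crossing $f_a$. Lift $\sigma$ to the paper, starting in $F_a$. Each time the lifted path crosses a crease into a new face $G$, condition (c) puts $\{G,b\}$ into the same class. So the path meets at most $M$ faces.

Suppose first that the path is complete and $\sigma$ crosses all its sides at right angles. Then the path goes straight across every crease, so on the unit square it is a straight segment perpendicular to $\partial P$ at both ends. It joins opposite sides and has length $1$. It consists of at most $M$ pieces, each mapped isometrically into $\sigma$, so its image on $\sigma$ has length at least $1/M$. If the images belonging to different classes do not overlap (this will be proved), then at most $\sqrt2M$ of them fit on $\sigma$, since $|\sigma|\le\sqrt2$. That gives only $O(n)$ classes in total.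

This argument stops at right angles. When the sides are slanted, the path can bend. Example 1 shows a path that escapes around a corner with length $2(1-t)\to0$, so the length bound disappears. The way past this point has two parts. Bending costs angle: a path that meets at most $M$ faces and does not join "opposite" sides must cross two sides whose directions differ by at least $\eta_P/M$ (Section 7). And a wedge of definite angle at every crossing of a large grid is impossible if it occurs in both directions of the grid (Sections 8 and 9).

## 5. From many orders to many non-conflicting classes

From here on assume $N\ge2^{cn^2}$ with $0<c<1$. Choose $\alpha\in(0,\frac12)$, as a function of $c$, with $h(\alpha)<c$, where $h(\alpha)=-\alpha\log_2\alpha-(1-\alpha)\log_2(1-\alpha)$; this is possible since $h(\alpha)\to0$ as $\alpha\to0$. We recall two facts. The Sauer–Shelah lemma: more than $\sum_{t\le d}\binom mt$ sign vectors of length $m$ *shatter* some set of more than $d$ coordinates, that is, all sign patterns on that set occur. The entropy bound: $\sum_{t\le\alpha m}\binom mt\le2^{h(\alpha)m}$ for $0<\alpha\le\frac12$. In the three-panel case of Example 3, six vectors exceed $\binom30+\binom31=4$, so some two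 coordinates are shattered.

**Step 1: independent bits.** The purpose is to find $\Omega(n^2)$ classes whose signs can be prescribed freely. Since $|\mathcal K|\le n^2$ and $\sum_{t\le\alpha n^2}\binom{n^2}t\le2^{h(\alpha)n^2}<N$, there is $\mathcal S\subset\mathcal K$ with $|\mathcal S|\ge\alpha n^2$ such that all $2^{|\mathcal S|}$ sign patterns on $\mathcal S$ are realized by valid layer orders.

**Step 2: small classes, faces with few sides.** The purpose is to make everything local bounded. Let $M=\lceil2/\alpha\rceil$ and $D=\lceil24(1+s)/\alpha\rceil$. At most $n^2/(2M)\le\alpha n^2/4$ classes have $|\kappa|>M$. By (1), at most $6(1+s)n/D\le\alpha n/4$ faces have more than $D$ sides, so at most $\alpha n^2/4$ classes contain a pair involving such a face. Removing all these leaves $\mathcal S_1\subset\mathcal S$ with $|\mathcal S_1|\ge\alpha n^2/2$. Every $\kappa\in\mathcal S_1$ has $|\kappa|\le M$ and involves only faces with at most $D$ sides.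

**Definition (conflict).** Distinct $\kappa,\lambda\in\mathcal S_1$ *conflict* if there are three distinct faces $i,j,k$ with $f_i^\circ\cap f_j^\circ\cap f_k^\circ\ne\emptyset$, with $\{i,j\}$ belonging to $\kappa$ and $\{j,k\}$ belonging to $\lambda$.

In Example 4 the two classes conflict (take $i=1$, $j=2$, $k=3$) although they are shattered. So conflicts can occur, but they are rare.

**Lemma 2.** At most $2Mn^2$ unordered pairs of classes in $\mathcal S_1$ conflict.

*Proof.* Fix $\{i,k\}$. Consider all $j$ such that $i,j,k$ are distinct, have a common interior image point, and $\{i,j\},\{j,k\}$ belong to distinct classes $\kappa_j,\lambda_j\in\mathcal S_1$. By (a), if $\Lambda_{ij}=\Lambda_{jk}$ then $\Lambda_{ik}$ equals this common value. Suppose $\{\kappa_j,\lambda_j\}\cap\{\kappa_{j'},\lambda_{j'}\}=\emptyset$. Then shattering provides a valid order with $\Lambda_{ij}=\Lambda_{jk}=+1$ and $\Lambda_{ij'}=\Lambda_{j'k}=-1$, forcing $\Lambda_{ik}$ to be both $+1$ and $-1$. So the 2-sets $\{\kappa_j,\lambda_j\}$ pairwise intersect. Hence they have a common element, or they all lie in a set of three classes. (If two different ones $\{x,y\},\{x,z\}$ occur and a third avoids $x$, it is $\{y,z\}$, and any further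 one meeting all three is one of them.) In either case there are at most three classes such that for each $j$ one of $\{i,j\},\{j,k\}$ belongs to one of them. For distinct $j$ these pairs are distinct, so there are at most $3M$ values of $j$. Summing over the at most $n^2/2$ pairs $\{i,k\}$ gives at most $\frac{3M}2n^2$ triples $(\{i,k\},j)$. Each triple yields one pair of classes, and each conflicting pair arises from a triple. $\square$

**Step 3: sampling faces to destroy conflicts.** The purpose is to pass to classes with no conflicts at all while keeping $\Omega(n^2)$ of them. For each $\kappa\in\mathcal S_1$ fix a pair $e(\kappa)$ belonging to it; these pairs are distinct. Choose a random set $W$ of faces, each independently with probability $p=\alpha/(8M)$. The expected number of $\kappa$ with $e(\kappa)\subset W$ is at least $p^2\alpha n^2/2$. Two distinct pairs span at least three faces, so the expected number of conflicting $\{\kappa,\lambda\}$ with $e(\kappa),e(\lambda)\subset W$ is at most $2Mn^2p^3=\alpha p^2n^2/4$. Deleting one class per surviving conflict gives, for some $W$, a set $\mathcal S_2$ of pairwise non-conflicting classes with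
$$|\mathcal S_2|\ge\beta n^2,\qquad\beta:=\frac{\alpha p^2}4 .$$

## 6. Two lifted paths for each class

**Step 1: two families of segments.** The purpose is to have a segment along each side of each face, so that a crossing of faces becomes a crossing of segments. For each face $F_b$ and side $t$ of it, let $\sigma_{b,t}$ be the open segment in which $f_b^\circ$ meets the line parallel to $f(t)$ at distance $\varepsilon$ on the side of $f_b$. Choose $\varepsilon$ small and generic so that this line contains no image of a vertex, and so that $\sigma_{b,t}\cap f_a^\circ\ne\emptyset$ whenever $\operatorname{relint}f(t)\cap f_a^\circ\ne\emptyset$. The last demand holds for small $\varepsilon$ because $f_a^\circ$ is open and $f_b$ contains a half disc at each point of $\operatorname{relint}f(t)$.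

Afterwards define $\sigma'_{a,u}$, for every face $F_a$ and side $u$, in the same way with a much smaller generic $\varepsilon'$, such that whenever $\operatorname{relint}f(u)$ meets some $\sigma_{b,t}$, also $\sigma'_{a,u}$ crosses $\sigma_{b,t}$. This is possible. The line of $\sigma_{b,t}$ contains no vertex image, in particular no endpoint of $f(u)$, so $f(u)$ crosses it transversally. Crossing is stable, and $\sigma'_{a,u}$ converges to $\operatorname{relint}f(u)$ near the crossing point as $\varepsilon'\to0$.

**Lemma 3.** For all but $(D+1)n$ classes $\kappa\in\mathcal S_2$, the pair $e(\kappa)$ can be ordered as $(a,b)$ such that for some sides $t$ of $F_b$ and $u$ of $F_a$, $\sigma'_{a,u}$ crosses $\sigma_{b,t}$.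

*Proof.* Let $e(\kappa)=\{a,b\}$. First suppose $f_a=f_b$. Then no other $\lambda\in\mathcal S_2$ has $a\in e(\lambda)$. Indeed, if $e(\lambda)=\{a,b'\}$, then $b'\ne b$ and $f_b^\circ\cap f_a^\circ\cap f_{b'}^\circ=f_a^\circ\cap f_{b'}^\circ\ne\emptyset$, a conflict. So there are at most $n$ such $\kappa$.

Otherwise $\partial f_b\cap f_a^\circ\ne\emptyset$ or $\partial f_a\cap f_b^\circ\ne\emptyset$: if both were empty, connectedness and overlap would give $f_a^\circ\subset f_b^\circ\subset f_a^\circ$. Order the pair so that the first holds. Then $\operatorname{relint}f(t)$ meets $f_a^\circ$ for some side $t$ of $F_b$, so $\sigma_{b,t}\cap f_a^\circ\ne\emptyset$. Assign such a $(b,t)$ to $\kappa$.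

If $\sigma_{b,t}\subset f_a^\circ$, no other $\lambda\in\mathcal S_2$ is assigned the same $(b,t)$: with $e(\lambda)=\{a',b\}$, the set $f_{a'}^\circ$ meets $\sigma_{b,t}\subset f_a^\circ\cap f_b^\circ$, a conflict. So there are at most $Dn$ such $\kappa$. If $\sigma_{b,t}\not\subset f_a^\circ$, then $\sigma_{b,t}$ meets $\partial f_a$, and not at a vertex image, so it meets $\operatorname{relint}f(u)$ for some side $u$ of $F_a$. Then $\sigma'_{a,u}$ crosses $\sigma_{b,t}$. $\square$

Let $\mathcal S_3$ be the set of remaining classes. For $\kappa\in\mathcal S_3$ fix $(a,b)=(a_\kappa,b_\kappa)$ and $u,t$, write $\sigma_a=\sigma'_{a,u}$ and $\sigma_b=\sigma_{b,t}$, and let $y_\kappa=\sigma_a\cap\sigma_b\in f_a^\circ\cap f_b^\circ$. From here on we use only that $\sigma_a\subset f_a^\circ$ and $\sigma_b\subset f_b^\circ$ cross and that their lines contain no vertex image, so *the roles of $a$ and $b$ are symmetric*. Distinct $\kappa$ give distinct pairs $(a_\kappa,b_\kappa)$, since the $e(\kappa)$ are distinct.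

**Definition (the two paths of a class).** Let $\gamma_\kappa$ be the component of $f^{-1}(\sigma_b)$ through the point of $F_a$ over $y_\kappa$, and $\delta_\kappa$ the component of $f^{-1}(\sigma_a)$ through the point of $F_b$ over $y_\kappa$. Put $J_\kappa=f(\gamma_\kappa)\subset\sigma_b$ and $J'_\kappa=f(\delta_\kappa)\subset\sigma_a$; these are intervals.

Thus one lifts the segment of $b$ *into the layer of $a$*, and vice versa.

**Lemma 4.** For $\kappa\in\mathcal S_3$:

1. For each face $G$ met by $\gamma_\kappa$, the pair $\{G,b\}$ belongs to $\kappa$. So $\gamma_\kappa$ meets at most $M$ faces, each with at most $D$ sides, and $|\gamma_\kappa|\le M|J_\kappa|$.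
2. $y_\kappa$ is interior to $J_\kappa$. If $\kappa\ne\lambda$ have the same $(b,t)$, the interiors of $J_\kappa$ and $J_\lambda$ are disjoint.

The same holds for $\delta_\kappa,J'_\kappa$ with $(a,u)$ in place of $(b,t)$.

*Proof.* (1) The path starts in $F_a$, and $\{a,b\}$ belongs to $\kappa$. Suppose it passes from $G\ne F_b$ to $G'$ at a point $q$ of a crease. Then $q$ is in the relative interior of the crease and $f(q)\in\sigma_b\subset f_b^\circ$. So $G'\ne F_b$ (otherwise $f(q)\in\partial f_b$), and $(G,b)\sim(G',b)$. By induction in both directions along the path, every $\{G,b\}$ belongs to $\kappa$. Different faces give different pairs, and $|\kappa|\le M$. Finally, $\gamma_\kappa$ has one segment per face met, and each maps isometrically into $J_\kappa$.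

(2) $\sigma_b\cap f_a^\circ$ is an open interval containing $y_\kappa$ and contained in $J_\kappa$. Suppose the interiors of $J_\kappa,J_\lambda$ met. Choose a common point $z$ that is not the image of a crossing point of $\gamma_\kappa$ or $\gamma_\lambda$ with a side. Then $z\in f_G^\circ\cap f_{G'}^\circ\cap f_b^\circ$ for faces $G$ met by $\gamma_\kappa$ and $G'$ met by $\gamma_\lambda$. Here $\{G,b\}$ belongs to $\kappa$ and $\{G',b\}$ to $\lambda$, so $G\ne G'$, and $\kappa,\lambda$ conflict, a contradiction. $\square$

**Step 2: keep only complete paths.** The purpose is to be able to use the angles at both ends. If $\gamma_\kappa$ is not complete, it has a missing end, so $J_\kappa$ abuts an endpoint of $\sigma_b$. By Lemma 4(2) this happens for at most two classes per $(b,t)$, and there are at most $Dn$ relevant $(b,t)$. The same holds for $\delta_\kappa$. Removing at most $4Dn$ classes we get $\mathcal S_4$ with all $\gamma_\kappa,\delta_\kappa$ complete and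
$$|\mathcal S_4|\ge\beta n^2-(5D+1)n\ge\tfrac\beta2n^2\qquad(n\text{ large}).$$

## 7. The angle identity along a complete path

Let $\gamma$ be a complete component of $f^{-1}(\sigma)$, where the line of $\sigma$ contains no vertex image. Put coordinates with $\sigma$ on the $x$-axis. For each side $e$ crossed by $\gamma$, including the boundary sides at its ends, let $\theta_e\in(0,\pi)$ be the angle from the positive $x$-axis to the upper ray of the line of $f(e)$.

**Definition (straight arc).** If $\gamma$ is an arc, its ends split $\partial P$ into two arcs. For either one let $\tau=\sum(\pi-\iota_j)$ over the corners on it; the two values add up to $2\pi$. Call $\gamma$ *straight* if it is an arc with $\tau=\pi$.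

For ends on the same side of $P$, $\tau\in\{0,2\pi\}$. For ends on adjacent sides with common corner of angle $\iota$ (and, if $s=3$, for any two different sides), $\tau\in\{\pi-\iota,\pi+\iota\}$. None of these is $\pi$, so a straight arc joins two non-adjacent, hence disjoint, sides of $P$. For a rectangle, straight means joining two opposite sides.

**Lemma 5.** If $\gamma$ meets $m$ faces and is not straight, then $\max_e\theta_e-\min_e\theta_e\ge\eta_P/m$.

*Proof.* *Arc.* Let $p_0,\dots,p_m$ be the successive crossing points, with $p_0,p_m\in\partial P$ and $p_i$ ($0<i<m$) on creases, and let $G_1,\dots,G_m$ be the faces, with $p_{i-1}p_i\subset G_i$. Choose the $x$-direction so that $f$ moves in the $+$ direction on $p_0p_1$. After reflecting the image in the $x$-axis if necessary, which replaces all $\theta$ by $\pi-\theta$, assume that $f$ preserves orientation on $G_1$. None of this changes the spread. At a crease the image of the path turns back along the axis and the orientation of $f$ flips. So direction of motion and orientation both alternate, and the left side of $\gamma$ is always mapped to the upper side.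

Let $R$ be the part of $P$ to the left of $\gamma$. It is a simple polygon with vertices $p_0,\dots,p_m$ (angles $\pi$ allowed) and the $q$ corners of $P$ on its boundary arc, with interior angles $\iota_1,\dots,\iota_q$. At $p_i$, $0<i<m$, the crease ray pointing into $R$ splits the interior angle of $R$ into one angle in $G_i$ and one in $G_{i+1}$. Each is mapped isometrically to the angle between the upper ray of the image of the crease and the direction along the axis towards the images of the two segments. That direction is $-$ for $i$ odd and $+$ for $i$ even. So the interior angle is $2(\pi-\theta_i)$ for $i$ odd and $2\theta_i$ for $i$ even. At $p_0$ and $p_m$ only one face is present, and the same formulas hold without the factor $2$.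

Put $w_0=w_m=1$ and $w_i=2$ otherwise. The total weight is $2m$, and $\sum_{i\text{ odd}}w_i=\sum_{i\text{ even}}w_i=m$ for either parity of $m$. The angle sum of $R$ is $(m+1+q-2)\pi$, so
$$\sum_{i\text{ even}}w_i\theta_i+\Big(m\pi-\sum_{i\text{ odd}}w_i\theta_i\Big)+\sum_j\iota_j=(m+q-1)\pi,$$
that is,
$$\sum_{i\text{ even}}w_i\theta_i-\sum_{i\text{ odd}}w_i\theta_i=(q-1)\pi-\sum_j\iota_j=\tau-\pi.\tag{2}$$
Both weighted sums have total weight $m$, so the left side is at most $m(\max\theta-\min\theta)$ in absolute value. As $\gamma$ is not straight, $|\tau-\pi|\ge\eta_P$.

*Closed polygon.* The number $m$ of creases crossed is even, since orientation alternates. Traverse $\gamma$ with its interior on the left and normalize as before. The angle sum $(m-2)\pi$ gives $2\sum_{\text{even}}\theta_i-2\sum_{\text{odd}}\theta_i=-2\pi$. The left side is at most $m(\max\theta-\min\theta)$ in absolute value, so the spread is at least $2\pi/m\ge\eta_P/m$. $\square$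

In Example 1, $m=2$, $\theta_0=\theta_2=\frac\pi2$ and $\theta_1=\frac{3\pi}4$. The left region contains the corner $(0,1)$, so $\tau=\frac\pi2$, and (2) reads $\pi-\frac{3\pi}2=\frac\pi2-\pi$. The spread is $\frac\pi4=\eta_P/2$, so the lemma holds with equality. In Example 2 the angles alternate between $\frac{3\pi}4$ and $\frac\pi4$, and $2\cdot\frac{2\pi}4-2\cdot\frac{6\pi}4=-2\pi$.

## 8. Wedges in a grid of lines

We use two facts about triangles.

**(T1)** If a triangle $tyx$ has angle at $t$ in $[\omega,\pi)$ with $0<\omega\le\frac\pi2$, then $|t-y|\le|x-y|/\sin\omega$. If the angle at $t$ is at most $\frac\pi2$, use the law of sines; otherwise $xy$ is the longest side.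

**(T2)** Let two lines meet the $x$-axis in single points $x$ and $y$, with angles $\theta\ne\theta'$ in $(0,\pi)$ measured to their upper rays, and let $t$ be their intersection. If $t\ne y$, then $t,y,x$ form a triangle whose angle at $t$ is $|\theta-\theta'|$. Indeed the second line meets the axis only in $y$, so $t$ is off the axis. Hence $x\ne y$, since $x=y$ would give $t=y$. If $t$ is above the axis, the directions from $t$ to $x$ and $y$ are those of the two lower rays; if below, of the two upper rays. In both cases they enclose the angle $|\theta-\theta'|\in(0,\pi)$.

**Lemma 6.** Let $0<\eta\le\frac\pi4$, $C=1/\sin(\eta/2)$, let $A,B$ be finite linearly ordered sets, and let $g_a$ ($a\in A$), $h_b$ ($b\in B$) be directed lines such that: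

* (G1) every $g_a$ crosses every $h_b$ from the left of $h_b$ to its right, at $y_{ab}$;
* (G2) along $h_b$ the points $y_{ab}$ occur in increasing order of $a$, and along $g_a$ in increasing order of $b$;
* (G3) for each $a$ there is a line $V_a$ meeting $g_a$ in a single point $t_a$ which precedes all $y_{ab}$ on $g_a$, and meeting each $h_b$ in a single point $x_{ab}$, such that the triangle $t_ay_{ab}x_{ab}$ has angle at $t_a$ in $[\eta,\pi)$; and either (type $+$) on every $h_b$: $y_{ab}<x_{ab}$ and $x_{ab}<y_{a'b}$ for all $a,a'\in A$ with $a'>a$; or (type $-$) on every $h_b$: $x_{ab}<y_{ab}$ and $y_{a'b}<x_{ab}$ for all $a,a'\in A$ with $a'<a$.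

For every $L$, if $|A|$ is large in terms of $L,\eta$, there is $A'\subset A$ with $|A'|=L$ such that for all $a^-<a<a^+$ in $A'$ and $b_1\le b\le b_2$ in $B$:
$$|y_{ab_1}-y_{ab_2}|\le C\big(|y_{a^-b}-y_{ab}|+|y_{ab}-y_{a^+b}|\big).\tag{3}$$

**Example 5.** Let $h_b$ be the vertical line with abscissa $b$ for $b=1,\dots,K$, directed up, and $g_a$ the horizontal line at height $a\Delta$, directed right. Let $V_a$ have slope $1$ through $t_a=(0,a\Delta)$, so $x_{ab}=(b,a\Delta+b)$ and $\eta=\frac\pi4$. All conditions hold, with type $+$, exactly when $b<\Delta$ for all $b$, that is, $K<\Delta$: the wedge between $g_a$ and $V_a$ must fit below $g_{a+1}$. So the gaps between the $g$'s exceed the whole extent $K-1$ of the grid along each $g_a$. This is what (3) says in general, up to the factor $C$.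

*Proof of Lemma 6.* **Reduction to type $+$.** The purpose is to treat one type only. Reverse all $h_b$ and the order of $A$, and reflect the plane. Reversing $h_b$ spoils (G1) and the reflection restores it. (G2) is preserved, because along $h_b$ both orders are reversed. Type $-$ becomes type $+$, and (3) keeps its form with $a^-,a^+$ exchanged. So assume type $+$.

**Directions.** The purpose is to put all directions in one half circle. Let $e_a$ be the direction of $g_a$. Since $g_a$ crosses $h_b$ from left to right, $h_b$ crosses $g_a$ from right to left. So by type $+$ each $x_{ab}$ is to the left of $g_a$, and all $x_{ab}$, $b\in B$, lie on one ray of $V_a$ from $t_a$. Let $d_a$ be the direction of this ray and $\omega_a$ the counterclockwise angle from $e_a$ to $d_a$. Since $t_a$ precedes $y_{ab}$, this is the angle of the triangle at $t_a$, so $\omega_a\in[\eta,\pi)$. As $t_a$ is strictly left of $h_b$ and $x_{ab}\in h_b$, $d_a$ points to the right of every $h_b$, and so does $e_a$. Fix one $h_b$, with direction angle $\psi$. The angle $\varphi_a$ of $e_a$ can be taken in $(\psi-\pi,\psi)$. Then $\varphi_a+\omega_a\in(\psi-\pi,\psi+\pi)$ is the angle of a direction pointing to the right of $h_b$, so also $\varphi_a+\omega_a\in(\psi-\pi,\psi)$.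

**Convergent pairs.** The purpose is to ensure that the ray of an earlier index runs into every later $g$. Call $a<a'$ *convergent* if $\varphi_{a'}\le\varphi_a+\omega_a-\eta/2$. If $a<a'$ is not convergent, then $\varphi_{a'}>\varphi_a+\eta/2$. So in a set all of whose pairs are non-convergent, $\varphi$ increases by more than $\eta/2$ at each step inside an interval of length $\pi$, and the set has at most $2\pi/\eta+1$ elements. By Ramsey's theorem, for $|A|$ large there is $A'$ with $|A'|=L$ and all pairs convergent.

**(i) The part of the grid before $b$.** Let $a<a^+$ and $b_1\le b$. Since $t_a$ precedes $y_{ab_1}$, which is not after $y_{ab}$ on $g_a$, (T1) with $\omega=\eta$ and type $+$ give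
$$|y_{ab_1}-y_{ab}|\le|t_a-y_{ab}|\le C|y_{ab}-x_{ab}|\le C|y_{ab}-y_{a^+b}|.$$

**(ii) The part of the grid after $b$.** Let $a<a'$ in $A'$, $b\le b_2$, and $\chi=\varphi_a+\omega_a$. Then $\eta/2\le\chi-\varphi_{a'}<\pi$, by convergence and because both angles lie in an open interval of length $\pi$. The points $x_{ab},x_{ab_2}$ precede $y_{a'b},y_{a'b_2}$ on $h_b,h_{b_2}$, so they are strictly to the right of $g_{a'}$. The direction $d_a$ points to the left of $g_{a'}$. Hence $V_a$ meets $g_{a'}$ at a point $z$ strictly ahead, in direction $d_a$, of both $x_{ab}$ and $x_{ab_2}$. As $d_a$ points to the right of $h_{b_2}$ and $x_{ab_2}\in h_{b_2}$, the point $z$ is strictly right of $h_{b_2}$. So $z$ lies after $y_{a'b_2}$ on $g_{a'}$, hence also after $y_{a'b}$. In the triangle $z\,y_{a'b}\,x_{ab}$ the directions from $z$ are $-e_{a'}$ and $-d_a$, so the angle at $z$ is $\chi-\varphi_{a'}\in[\eta/2,\pi)$. By (T1) with $\omega=\eta/2$ and $y_{ab}<x_{ab}<y_{a'b}$,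
$$|y_{a'b}-y_{a'b_2}|\le|y_{a'b}-z|\le C|x_{ab}-y_{a'b}|\le C|y_{ab}-y_{a'b}|.$$

Adding (i) for $a<a^+$ and (ii) for the pair $a^-<a$ gives (3). $\square$

## 9. Few classes have two bent paths

**Proposition 7.** For every $\beta_*>0$ there is $n_1=n_1(c,s,\eta_P,\beta_*)$ such that, for $n\ge n_1$, fewer than $\beta_*n^2$ classes $\kappa\in\mathcal S_4$ have neither $\gamma_\kappa$ nor $\delta_\kappa$ straight.

*Proof.* Let $\mathcal S_5$ be the set of these classes, suppose $|\mathcal S_5|\ge\beta_*n^2$, and put $\eta=\eta_P/(2M)\le\frac\pi4$.

**Step 1: a wedge at each crossing.** The purpose is to extract lines $V$ as in (G3) from the bending of the paths. Let $\kappa\in\mathcal S_5$. By Lemmas 4 and 5 the angles, relative to $\sigma_b$, of the sides crossed by $\gamma_\kappa$ have spread at least $\eta_P/M=2\eta$. So some crossed side $v$ satisfies $|\theta_v-\theta_{\sigma_a}|\ge\eta$, where $\theta_{\sigma_a}\in(0,\pi)$ is the angle of $\sigma_a$. Let $V$ be the line of $f(v)$. It meets the line of $\sigma_b$ in a single point $x_\kappa$, and $x_\kappa\in J_\kappa$, because $\gamma_\kappa$ crosses $v$. The line $V$ and the line of $\sigma_a$ are not parallel; let $t_\kappa$ be their intersection. By (T2),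 if $t_\kappa\ne y_\kappa$, then $x_\kappa\ne y_\kappa$ and $t_\kappa y_\kappa x_\kappa$ is a triangle with angle $|\theta_v-\theta_{\sigma_a}|\in[\eta,\pi)$ at $t_\kappa$.

The side $v$ is reached from $F_a$ by a chain of $j\le M$ faces starting with $F_a$, each with at most $D$ sides, successive ones sharing a side, followed by the choice of a side of the last face. There are at most $\sum_{j=1}^MD^j\le MD^M$ such choices, and their list depends only on $a$; enumerate it.

Symmetrically, choose a side $v'$ crossed by $\delta_\kappa$, with line $V'$, whose angle differs by at least $\eta$ from that of $\sigma_b$ when angles are measured relative to $\sigma_a$. Define $x'_\kappa=V'\cap\sigma_a\in J'_\kappa$, and let $t'_\kappa$ be the intersection of $V'$ with the line of $\sigma_b$; the corresponding triangle statement holds for $t'_\kappa,y_\kappa,x'_\kappa$. The candidates for $v'$ form a list of length at most $MD^M$ depending only on $b$, because $\delta_\kappa$ passes through $F_b$.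

**Step 2: a complete bipartite set of crossings of one type.** The purpose is to make the data depend on $a$ alone or $b$ alone. Orient all segments $\sigma_{b,t},\sigma'_{a,u}$ arbitrarily. Color $\kappa$ by the following data: the indices of $u,t$ among the sides of $F_a,F_b$; the indices of $v,v'$ in their lists; the signs in $\{+,0,-\}$ of $y_\kappa-t_\kappa$ along $\sigma_a$, of $y_\kappa-t'_\kappa$ along $\sigma_b$, of $x_\kappa-y_\kappa$ along $\sigma_b$, and of $x'_\kappa-y_\kappa$ along $\sigma_a$; and the orientation of the crossing of $\sigma_a$ with $\sigma_b$. The number of colors is bounded in terms of $D,M$. So a positive fraction of the at least $\beta_*n^2$ ordered pairs $(a_\kappa,b_\kappa)$ has one color.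

Recall the Kővári–Sós–Turán theorem: a bipartite graph with parts of size $n$ and at least $\epsilon n^2$ edges contains $K_{k,k}$ if $n\ge n(\epsilon,k)$. Hence for any prescribed $k$ and $n$ large there are sets $A,B$ of $k$ faces such that every $(a,b)\in A\times B$ is $(a_\kappa,b_\kappa)$ for some $\kappa\in\mathcal S_5$ of this one color.

Now $\sigma_a,V_a,t_a$ depend only on $a$, and $\sigma_b,V'_b,t'_b$ only on $b$. Write $y_{ab},x_{ab},x'_{ab},J_{ab},J'_{ab}$ accordingly. By Lemma 4, for fixed $b$ the intervals $J_{ab}\subset\sigma_b$ have disjoint interiors, $y_{ab}$ is interior to $J_{ab}$, and $x_{ab}\in J_{ab}$. For fixed $a$ the same holds for $J'_{ab},y_{ab},x'_{ab}$ on $\sigma_a$. Hence: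
$$\text{for fixed }b\text{ the }y_{ab}\text{ are distinct, and for }a'\ne a\text{ the point }y_{a'b}\text{ is not between }x_{ab}\text{ and }y_{ab},\tag{4}$$
where "between" includes the endpoints. Indeed $y_{a'b}$ is interior to $J_{a'b}$, so it is not in $J_{ab}$. The analogue of (4) holds on $\sigma_a$.

The sign of $y_{ab}-t_a$ is not $0$: otherwise $y_{ab}=t_a$ for all $b$, contradicting distinctness for $k\ge2$. So $t_a\ne y_{ab}$, hence $x_{ab}\ne y_{ab}$ by Step 1, and the sign of $x_{ab}-y_{ab}$ is constant and nonzero. Likewise for $t'_b,x'_{ab}$. Reversing all $\sigma_a$ and/or all $\sigma_b$, we may assume that $t_a$ precedes every $y_{ab}$ on the line of $\sigma_a$, and $t'_b$ precedes every $y_{ab}$ on the line of $\sigma_b$. Reflecting the plane if necessary, all $\sigma_a$ cross all $\sigma_b$ from left to right.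

**Step 3: consistent orders.** The purpose is (G2). By the Erdős–Szekeres theorem, two linear orders on a set of size $r$ agree or are opposite on some subset of size at least $\sqrt r$. Given $L_0$, let $K_2=2L_0$, choose $K_1$ even with $(K_1/2)^{2^{-K_2}}\ge L_0$, and then $k\ge K_1$ with $k^{2^{-K_1}}\ge K_2$. Fix a reference order on $B$ and $A_1\subset A$ with $|A_1|=K_1$. Apply the theorem successively for each $a\in A_1$, to the reference order and the order of the $y_{ab}$ along $\sigma_a$. Each application takes a square root, so we get $B_1\subset B$ with $|B_1|\ge k^{2^{-K_1}}\ge K_2$ on which each of these $K_1$ orders is the reference order or its reverse. At least half of $A_1$ has the same alternative. Call a half with this property $A_2$, and reverse the reference order if needed, so that for $a\in A_2$ the order along $\sigma_a$ is the reference order.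

Choose $B_2\subset B_1$ with $|B_2|=K_2$. In the same way, successively for $b\in B_2$, thin $A_2$ to $A_3$ with $|A_3|\ge(K_1/2)^{2^{-K_2}}\ge L_0$ such that the order of the $y_{ab}$ along each $\sigma_b$, $b\in B_2$, is a fixed order of $A_3$ or its reverse. Keep a half $B_3\subset B_2$, $|B_3|\ge L_0$, with the same alternative, and order $A_3$ accordingly. Replacing $A,B$ by $A_3,B_3$, we have sets as large as desired satisfying (G1) and (G2), with $g_a,h_b$ the directed lines of $\sigma_a,\sigma_b$.

**Step 4: both wedge conditions.** The purpose is to apply Lemma 6 twice. In (G3), the statements about $t_a$, $V_a$, $x_{ab}$ and the angle were shown in Steps 1 and 2. If the sign of $x_{ab}-y_{ab}$ is $+$, then for $a'>a$ we have $y_{a'b}>y_{ab}$, and $y_{a'b}\notin[y_{ab},x_{ab}]$ by (4), so $x_{ab}<y_{a'b}$: type $+$. If the sign is $-$, then for $a'<a$ we have $y_{a'b}<y_{ab}$ and $y_{a'b}\notin[x_{ab},y_{ab}]$, so $y_{a'b}<x_{ab}$: type $-$. With the roles of $A$ and $B$ exchanged and the plane reflected, (G1)–(G3) hold in the same way with $V'_b,t'_b,x'_{ab}$; the reflection is needed because $h_b$ crosses $g_a$ from right to left.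

All these properties, and the conclusion (3), are inherited by subsets of $A$ and of $B$. So, applying Lemma 6 first to thin $A$ and then, with exchanged roles, to thin $B$, we obtain ordered sets $A,B$ of size $L$ each, where $L>2+2C$ and $C=1/\sin(\eta/2)$, for which (3) and its analogue with exchanged roles hold.

**Step 5: the two inequalities collide.** The purpose is the contradiction. Identify $A$ and $B$ with $\{1,\dots,L\}$, and let $X_a=|y_{a1}-y_{aL}|>0$ be the extent along $g_a$ and $Y_b=|y_{1b}-y_{Lb}|>0$ the extent along $h_b$. For each $b$, sum (3) with $b_1=1$, $b_2=L$ over consecutive triples $a-1,a,a+1$. Each gap on $h_b$ is used at most twice, and the gaps add up to $Y_b$. So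
$$\sum_{1<a<L}X_a\le2C\,Y_b\ \text{ for all }b,\qquad\text{and likewise}\qquad\sum_{1<b<L}Y_b\le2C\,X_a\ \text{ for all }a.$$
The first inequality alone only says that the grid is much shorter along the $g$'s than along the $h$'s, which is no contradiction (see Example 5); the second says the opposite. Summing the first over $1<b<L$ and the second over $1<a<L$, with $\sum'$ over interior indices,
$$(L-2){\sum}'X_a\le2C{\sum}'Y_b,\qquad(L-2){\sum}'Y_b\le2C{\sum}'X_a.$$
The sums are positive, so $(L-2)^2\le4C^2$, contradicting $L>2+2C$. $\square$

## 10. Straight paths are long: proof of Theorem A

If $c\ge1$, the claim holds because $N\le2^{n^2/2}$; so let $c<1$. Let $P$ be fixed, suppose $N\ge2^{cn^2}$, and let $n$ be large. It remains to count the classes with a straight path, by the length argument of Section 4. Let $d_P>0$ be the minimum distance between two non-adjacent sides of $P$; if there are none, no arc is straight.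

If $\gamma_\kappa$ is straight, it joins two non-adjacent sides. So $|\gamma_\kappa|\ge d_P$, and $|J_\kappa|\ge d_P/M$ by Lemma 4(1). For fixed $(b,t)$ these $J_\kappa\subset\sigma_b$ have disjoint interiors, and $|\sigma_b|\le\operatorname{diam}P$ because $f_b$ is isometric to $F_b\subset P$. So there are at most $M\operatorname{diam}(P)/d_P$ of them. In total at most $MDn\operatorname{diam}(P)/d_P$ classes have $\gamma_\kappa$ straight, and likewise for $\delta_\kappa$. (For the unit square, $d_P=1$ and $\operatorname{diam}P=\sqrt2$.) Therefore at least
$$\tfrac\beta2n^2-\frac{2MDn\operatorname{diam}(P)}{d_P}\ge\tfrac\beta4n^2$$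
classes of $\mathcal S_4$ have neither $\gamma_\kappa$ nor $\delta_\kappa$ straight. For $n$ large this contradicts Proposition 7 with $\beta_*=\beta/4$. $\blacksquare$

In particular there is no family on square paper with $N\ge2^{cn^2}$ for a fixed $c>0$ and $n\to\infty$: the conjecture is proved.

## 11. Long rectangles: proof of Theorem B

Let $P=[0,\rho]\times[0,1]$ with $\rho\ge1$. Here $s=4$ and $\eta_P=\frac\pi2$, so $\alpha,M,D,\beta$ and the bound in Proposition 7 depend only on $c$ (and $\beta_*$), not on $\rho$. As before we may assume $c<1$. What changes from Section 10 is that $|\sigma_b|$ can now be as large as $\rho$, so straight paths are no longer few. Instead we show that they produce long thin faces lying side by side, all cut by one short path.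

Put
$$\zeta=\frac\beta{128D},\qquad\epsilon_0=\frac{\beta\zeta}{256M^2D},\qquad r=\frac{\zeta n}M,\qquad\text{so that}\quad\frac{32MD\epsilon_0}\beta=\frac\zeta{8M}.$$
Suppose $N\ge2^{cn^2}$, $n$ large, and $\rho\le\epsilon_0n^2$. We derive a contradiction.

**Step 1: many straight $\gamma$.** The purpose is to fix which of the two paths is straight. By Proposition 7 with $\beta_*=\beta/4$, at least $\beta n^2/4$ classes in $\mathcal S_4$ have $\gamma_\kappa$ or $\delta_\kappa$ joining opposite sides. By symmetry of the roles we may assume that a set $\mathcal T_1$ of at least $\beta n^2/8$ classes has $\gamma_\kappa$ joining opposite sides. So $|\gamma_\kappa|\ge1$ and $|J_\kappa|\ge1/M$ for $\kappa\in\mathcal T_1$.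

**Step 2: short $\delta$.** The purpose is to bound the other path. For fixed $(a,u)$, Lemma 4 gives $\sum|\delta_\kappa|\le M\sum|J'_\kappa|\le M|\sigma_a|\le2M\rho$, as $\operatorname{diam}P\le2\rho$. So $\sum_{\kappa\in\mathcal T_1}|\delta_\kappa|\le2MDn\rho$, and at least half of $\mathcal T_1$, a set $\mathcal T_2$ with $|\mathcal T_2|\ge\beta n^2/16$, satisfies
$$|\delta_\kappa|\le\frac{4MDn\rho}{|\mathcal T_1|}\le\frac{32MD\rho}{\beta n}\le\frac{32MD\epsilon_0}\beta\,n=\frac{\zeta n}{8M}=\frac r8 .$$

**Step 3: central crossings.** The purpose is to have $F_b$ extend far on both sides of the crossing. For each $(b,t)$ order the classes of $\mathcal T_2$ with that $(b,t)$ along $\sigma_b$ (their intervals $J_\kappa$ have disjoint interiors) and delete the first and last $\lceil\zeta n\rceil$. At most $2Dn(\zeta n+1)=\frac\beta{64}n^2+2Dn\le\frac\beta{32}n^2$ classes are deleted, leaving $\mathcal T_3$ with $|\mathcal T_3|\ge\beta n^2/32$. For $\kappa\in\mathcal T_3$, on each side of $y_\kappa$ in $\sigma_b$ there are at least $\zeta n$ non-overlapping intervals $J_\lambda$ of length at least $1/M$, not overlapping $J_\kappa\ni y_\kappa$. So $y_\kappa$ has distance at least $\zeta n/M=r$ from both ends of $\sigma_b$.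 Let $\nu_\kappa\subset F_b$ be the segment mapped by $f|_{F_b}$ onto the closure of $\sigma_b$, and $p_\kappa\in\nu_\kappa$ the point over $y_\kappa$. Then $p_\kappa\in\delta_\kappa$, and $\nu_\kappa$ extends by at least $r$ on both sides of $p_\kappa$.

**Step 4: for $\kappa\in\mathcal T_3$, $\delta_\kappa$ joins the top and bottom sides of $P$.** The purpose is to make $\delta_\kappa$ a barrier. It does not join left and right, since $|\delta_\kappa|\le32MD\rho/(\beta n)<\rho$ for $n$ large. Suppose it is closed or joins points of the same side or of adjacent sides. Then some component $R$ of $P\setminus\delta_\kappa$ is bounded by $\delta_\kappa$ together with a part of $\partial P$ of length at most $\sqrt2|\delta_\kappa|$. (For a closed path no part is needed. For one side the part is at most the distance of the ends. For adjacent sides it consists of the two legs of a right triangle with hypotenuse at most $|\delta_\kappa|$.) The diameter of $R$ is at most half the length of its boundary, so $\operatorname{diam}R\le\frac{1+\sqrt2}2|\delta_\kappa|\le2|\delta_\kappa|\le\frac r4$.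

By Lemma 1, $F_b$ meets $\delta_\kappa$ in exactly one segment. Since $\delta_\kappa$ is complete, this segment is a full chord of $F_b$, and $\nu_\kappa$ crosses it at $p_\kappa$. The two parts of $F_b$ minus this chord are connected, miss $\delta_\kappa$, and lie locally on the two sides of $\delta_\kappa$. Hence they lie in different components of $P\setminus\delta_\kappa$; by the Jordan curve theorem there are exactly two components, and $\delta_\kappa$ lies in the closure of both. Each part contains a piece of $\nu_\kappa$ of length at least $r$, up to the endpoint $p_\kappa$. So $\operatorname{diam}R\ge r$, a contradiction.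

**Step 5: pigeonhole.** The purpose is to find one barrier that cuts too many faces. Each $b$ equals $b_\kappa$ for at most $n$ classes, so a set $\mathcal B$ of at least $\beta n/32$ faces $b$ occurs in $\mathcal T_3$. For each $b\in\mathcal B$ fix $\kappa(b)\in\mathcal T_3$ with $b_{\kappa(b)}=b$, and write $p_b,\nu_b,\delta_b$. As $P$ has height $1$ and $r\ge2$ for large $n$, a piece of $\nu_b$ of length $r$ has horizontal extent at least $\sqrt{r^2-1}\ge r/2$. So the $x$-projection of $\nu_b$ contains $[x(p_b)-\frac r2,\,x(p_b)+\frac r2]$.

Divide $[0,\rho]$ into at most $4\rho/r+1\le4M\epsilon_0n/\zeta+1$ intervals of length at most $r/4$. Since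
$$M\Big(\frac{4M\epsilon_0n}\zeta+1\Big)=\frac{\beta n}{64D}+M\le\frac{\beta n}{64}+M<\frac{\beta n}{32}$$
for large $n$, some interval contains $x(p_b)$ for at least $M+1$ faces $b\in\mathcal B$. Let $b_0$ be one of them and $x_0=x(p_{b_0})$. The curve $\delta_{b_0}$ joins top to bottom, contains $p_{b_0}$, and has length at most $r/8$, so it lies in the slab $|x-x_0|\le r/8$. For each of the $M+1$ faces $b$ we have $|x(p_b)-x_0|\le r/4$, so the $x$-projection of $\nu_b$ contains $[x_0-\frac r4,x_0+\frac r4]$. So $\nu_b$ crosses the rectangle $P\cap\{|x-x_0|\le\frac r4\}$ from left to right and must meet $\delta_{b_0}$, which crosses it from bottom to top, at a point with $|x-x_0|\le r/8$. This point is not an endpoint of $\nu_b$, hence it lies in the interior of $F_b$, because $\sigma_b\subset f_b^\circ$. Thus $\delta_{b_0}$ meets at least $M+1$ faces, contradicting Lemma 4(1). This proves the first statement of Theorem B.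

**Step 6: optimality and the equivalence.** The purpose is to compare with (iii). There $n=4k$, $N=2^{k^2}=2^{n^2/16}$ and $\rho=2k(k+2)-1=\frac{n^2}8+n-1$, so the order $n^2$ is optimal.

If $\rho_n\ne o(n^2)$, then $\rho_n\ge\epsilon n^2$ for some $\epsilon>0$ and infinitely many $n$. Take $k=\lfloor\min(\frac14,\sqrt{\epsilon/6})\,n\rfloor$. For $k\ge1$ we have $4k\le n$ and $2k(k+2)-1\le6k^2\le\rho_n$; the first inequality of the last chain is $(2k-1)^2\ge0$. So (iii) gives $S(n,\rho_n)\ge2^{k^2}=2^{\Omega_\epsilon(n^2)}$ for infinitely many $n$, and $\log S(n,\rho_n)\ne o(n^2)$.

Conversely, suppose $S(n,\rho_n)\ge2^{cn^2}$ for some $c>0$ and infinitely many $n$, attained by patterns with $n'\le n$ faces. Since $N\le2^{n'^2/2}$, we have $n'\ge\sqrt{2c}\,n$, so $n'\to\infty$. Also $N\ge2^{cn^2}\ge2^{cn'^2}$, so the bound just proved gives $\rho_n\ge\epsilon_0(c)n'^2\ge2c\,\epsilon_0(c)n^2$ for all sufficiently large such $n$, that is, $\rho_n\ne o(n^2)$. $\blacksquare$
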